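# Continuous functions with values in an (LB)-space: always barrelled, not always bornological

## 1. Three theorems about $C_c(K,E)$

Throughout, $\mathbb N=\{1,2,\dots\}$, the scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and compact spaces are Hausdorff.

**Theorem 1.** There is a regular (LB)-space $E$ such that $C_c(K,E)$ is **not** bornological for every infinite compact space $K$ (for instance $K=\mathbb N\cup\{\infty\}$).

**Theorem 2.** (a) A compact space $K$ has the property "$C_c(K,E)$ is bornological for every (LB)-space $E$" if and only if $K$ is finite. (b) For every compact $K$ and every (LB)-space $E$, the space $C_c(K,E)$ is barrelled.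

**Theorem 3.** There is a regular (LB)-space which is not sequentially complete.

Here $C_c(K,E)$ is the space of continuous functions $f:K\to E$ with the topology of uniform convergence on $K$. Schmets and Bierstedt (1977) asked whether $C_c(K,E)$ must be bornological whenever $K$ is compact and $E$ is an (LB)-space; the question is taken from "On the mathematical work of Jean Schmets". In plain words: an (LB)-space is glued from Banach spaces, and its topology can be recovered from its bounded sets. Does this last property survive when we pass from points of $E$ to continuous families of points of $E$?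

Theorem 1 answers no. Note the order of quantifiers: one single space $E$ works against all infinite compact spaces at once. Theorem 2(a) says that finiteness of $K$ is the only obstruction-free case, and Theorem 2(b) says that a close relative of the property, barrelledness, never fails. Theorem 3 falls out of the same construction.

## 2. (LB)-spaces, bounded sets, bornological and barrelled spaces

**Definition ((LB)-space).** Let $E_1\subset E_2\subset\cdots$ be Banach spaces with continuous inclusions, and $E=\bigcup_nE_n$. The inductive limit topology on $E$ is the finest locally convex topology making all inclusions $E_n\to E$ continuous; we write $E=\operatorname{ind}_nE_n$. If it is Hausdorff, $E$ is an (LB)-space.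

Let $B_n$ be the closed unit ball of $E_n$. We use the following standard facts.

1. A seminorm $r$ on $E$ is continuous if and only if for every $n$ there is $C_n$ with $r\le C_n\|\cdot\|_{E_n}$ on $E_n$. The constants $C_n$ may grow with $n$ as fast as they like; this is the central difficulty of the whole talk.
2. An absolutely convex set is a $0$-neighbourhood if and only if for every $n$ it contains $\varepsilon_nB_n$ for some $\varepsilon_n>0$. In particular, for any $\delta_n>0$, the absolutely convex hull $V$ of $\bigcup_n\delta_nB_n$ is a $0$-neighbourhood. Every $x\in V$ can be written as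
$$x=\sum_{n\le M}\lambda_n\delta_nb_n,\qquad b_n\in B_n,\quad \sum_n|\lambda_n|\le1, \tag{1}$$
by grouping the terms of an absolutely convex combination according to $n$. We may enlarge $M$ by adding zero terms, so finitely many $x$'s can share one $M$.
3. A linear map from $E$ to a locally convex space is continuous if and only if its restriction to each $E_n$ is.

**Example.** $\mathbb K^{(\mathbb N)}=\operatorname{ind}_n\mathbb K^n$, the finitely supported sequences. Seminorms on $\mathbb K^n$ are automatically continuous, so by fact 1 every seminorm on $\mathbb K^{(\mathbb N)}$ is continuous.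

**Definition (bounded, regular).** A subset of a locally convex space is bounded if every continuous seminorm is bounded on it. The inductive limit $E=\operatorname{ind}_nE_n$ is regular if every bounded subset of $E$ is contained and bounded in some $E_n$.

**Example.** $\mathbb K^{(\mathbb N)}$ is regular. If a set $A$ lies in no $\mathbb K^n$, there are $x_k\in A$ and $n_1<n_2<\cdots$ such that the $n_k$-th coordinate $\xi_k$ of $x_k$ is not $0$. The seminorm $r(x)=\sum_kk\,|x(n_k)|/|\xi_k|$ is continuous (it is a finite sum at each $x$), and $r(x_k)\ge k$, so $A$ is not bounded. And a bounded set lying in $\mathbb K^n$ is bounded there, since the coordinates are continuous.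

**Definition (bornological).** A locally convex space is bornological if every absolutely convex subset that absorbs all bounded sets is a $0$-neighbourhood.

**Examples.** Normed spaces are bornological: a set absorbing the unit ball contains a multiple of it. Every (LB)-space is bornological: each $B_n$ is bounded in $E$, so an absolutely convex set absorbing bounded sets contains some $\varepsilon_nB_n$ for each $n$, and fact 2 applies. On the other hand, an infinite-dimensional Banach space with its weak topology is not bornological. Indeed, weakly bounded sets are norm bounded, so the unit ball absorbs them all, but it is not a weak $0$-neighbourhood.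

**Definition (barrelled).** A barrel is an absolutely convex, closed, absorbing set. A locally convex space is barrelled if every barrel is a $0$-neighbourhood.

**Examples.** Banach spaces are barrelled, by Baire's theorem. The finitely supported sequences with the supremum norm are bornological but not barrelled: $\{x:|x(n)|\le1/n\text{ for all }n\}$ is a barrel containing no ball.

The topology of $C_c(K,E)$ is given by the seminorms $f\mapsto\sup_{t\in K}r(f(t))$ with $r$ a continuous seminorm on $E$. Hence $A\subset C_c(K,E)$ is bounded if and only if $\bigcup_{f\in A}f(K)$ is bounded in $E$. For $K=\mathbb N\cup\{\infty\}$, an element of $C_c(K,E)$ is just a convergent sequence in $E$ together with its limit.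

To show that a space is not bornological, it suffices to find one bad functional:
$$\begin{aligned}&\text{if a linear functional } L \text{ on } X \text{ is bounded on every bounded set}\\ &\text{but not continuous, then } X \text{ is not bornological.}\end{aligned}\tag{2}$$
Indeed $\{x:|L(x)|\le1\}$ is absolutely convex and absorbs bounded sets; if it were a $0$-neighbourhood, $L$ would be continuous.

Finally, fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded scalar sequence $(s_k)$ has a unique limit $\lim_{k\to\mathcal U}s_k$ along $\mathcal U$. This limit is linear in the sequence, is bounded in modulus by $\sup_k|s_k|$, does not change when finitely many terms are changed (so the $s_k$ need only be defined for large $k$), and equals the ordinary limit when that exists.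

## 3. Finite $K$, Banach $E$, and $E=\mathbb K^{(\mathbb N)}$

*$E$ a Banach space.* Then $C_c(K,E)$ is a Banach space, hence bornological.

*$K$ finite.* Then $K$ is discrete and $C_c(K,E)\cong E^m$ with $m=|K|$. (If $m=0$ this is the zero space.) Let $A\subset E^m$ be absolutely convex and absorb bounded sets. Its intersection with the $i$-th factor absorbs the bounded sets of that factor, and $E$ is bornological. So that intersection contains a $0$-neighbourhood $V_i$ of the factor. If $v_i\in V_i$ for all $i$, then $\frac1m(v_1,\dots,v_m)$ is a convex combination of the elements $(0,\dots,v_i,\dots,0)\in A$. Hence $A\supset\frac1m\prod_iV_i$, a $0$-neighbourhood. So $C_c(K,E)$ is bornological for every (LB)-space $E$.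

*$E=\mathbb K^{(\mathbb N)}$, $K$ any compact space.* For $f\in C(K,E)$ the set $f(K)$ is bounded, so by regularity $f=\sum_{n\le M}f_ne_n$ with $f_n\in C(K)$ and $e_n$ the unit vectors. Let $A$ be absolutely convex and absorb bounded sets. For each $n$ the set $\{he_n:h\in C(K),\ |h|\le1\}$ is bounded. So there is $\varepsilon_n>0$ with $he_n\in A$ whenever $|h|\le\varepsilon_n$. Let $r(x)=\sum_n2^n\varepsilon_n^{-1}|x(n)|$, a continuous seminorm on $E$. If $\sup_Kr(f(t))\le1$, then $|2^nf_n|\le\varepsilon_n$, so
$$f=\sum_{n\le M}2^{-n}\,(2^nf_ne_n)\in A .$$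
So $C_c(K,E)$ is bornological here as well. What made this work is that the small function $f$ could be cut into pieces $h_n=2^nf_ne_n$, each continuous into a single step and small there. Let us try to do this in general.

## 4. Barrelledness, and where the closedness of the barrel enters

Let $E=\operatorname{ind}_nE_n$ be any (LB)-space. The following lemma shows how far the cutting goes.

**Lemma 1.** Let $A\subset C(K,E)$ be absolutely convex and suppose that for each $n$ there is $\varepsilon_n>0$ with
$$\{h\in C(K,E_n):h(K)\subset\varepsilon_nB_n\}\subset A. \tag{3}$$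
Let $V$ be the absolutely convex hull of $\bigcup_n2^{-n}\varepsilon_nB_n$. Then:

(i) if $x_1,\dots,x_r\in V$ and $\chi_1,\dots,\chi_r\ge0$ are continuous on $K$ with $\sum_l\chi_l\le1$, then $\sum_l\chi_lx_l\in A$;

(ii) every $f\in C(K,E)$ with $f(K)\subset V$ lies in the closure of $A$ in $C_c(K,E)$.

*Proof of (i).* The aim is to cut a finite sum into pieces belonging to single steps. By (1), write $x_l=\sum_{n\le M}\lambda_{l,n}2^{-n}\varepsilon_nb_{l,n}$ with $b_{l,n}\in B_n$, $\sum_n|\lambda_{l,n}|\le1$ and a common $M$. Then
$$\sum_l\chi_lx_l=\sum_{n\le M}2^{-n}h_n,\qquad h_n=\sum_l\chi_l\lambda_{l,n}\varepsilon_nb_{l,n}\in C(K,E_n).$$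
For each $t\in K$, $\|h_n(t)\|_{E_n}\le\varepsilon_n\sum_l\chi_l(t)|\lambda_{l,n}|\le\varepsilon_n$. So $h_n\in A$ by (3), and $\sum_{n\le M}2^{-n}h_n\in A$ because $\sum2^{-n}\le1$.

*Proof of (ii).* The aim is to approximate $f$ by sums as in (i). Let $W$ be an open absolutely convex $0$-neighbourhood in $E$; these form a base. The sets $\{t:f(t)-f(\tau)\in W\}$, $\tau\in K$, are an open cover of $K$. Take a finite subcover, with points $\tau_1,\dots,\tau_r$, and a continuous partition of unity $(\chi_l)$ subordinate to it. At each $t$,
$$f(t)-\sum_l\chi_l(t)f(\tau_l)=\sum_l\chi_l(t)\,[f(t)-f(\tau_l)]$$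
is a convex combination of elements of $W$, so it lies in $W$. By (i), $\sum_l\chi_lf(\tau_l)\in A$. As $W$ was arbitrary, $f\in\overline A$. $\square$

**Proof of Theorem 2(b).** Let $\mathcal B\subset C_c(K,E)$ be a barrel. The inclusion of the Banach space $C(K,E_n)$ into $C_c(K,E)$ is continuous, so $\mathcal B\cap C(K,E_n)$ is a barrel in $C(K,E_n)$. It therefore contains a ball. This is (3) for $A=\mathcal B$. By Lemma 1(ii) and closedness of $\mathcal B$, we get $\{f:f(K)\subset V\}\subset\overline{\mathcal B}=\mathcal B$. Since $V$ is a $0$-neighbourhood of $E$, the set $\{f:f(K)\subset V\}$ is a $0$-neighbourhood in $C_c(K,E)$. $\blacksquare$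

Now try the same for bornologicity. Let $A$ be absolutely convex and absorb all bounded sets. The unit ball of $C(K,E_n)$ is bounded in $C_c(K,E)$, so (3) holds, and Lemma 1 applies word for word. But it only gives $\{f:f(K)\subset V\}\subset\overline A$, and $A$ need not be closed. Each value $f(t)$ is cut into pieces in the steps, but nothing cuts the whole function into pieces $h_n$ that are continuous into $E_n$.

The lemma also tells us what a bad functional looks like. Let $C(K)\otimes E$ be the space of finite sums $\sum_l\chi_lx_l$ with $\chi_l\in C(K)$, $x_l\in E$. It is dense in $C_c(K,E)$, by the partition of unity argument above.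

**Remark.** Let $L$ be a linear functional on $C_c(K,E)$ that is bounded on bounded sets. Then $L$ is continuous on $C(K)\otimes E$. Hence $L=L_0+L_1$ with $L_0$ continuous and $L_1$ bounded on bounded sets and zero on $C(K)\otimes E$.

*Proof.* Let $A=\{|L|\le1\}$; then (3) holds for some $\varepsilon_n$. Let $f\in C(K)\otimes E$ with $f(K)\subset V$. The values of $f$ lie in a finite-dimensional subspace of some $E_n$, on which the topologies of $E$ and $E_n$ coincide, so $f\in C(K,E_n)$. Given $\delta>0$, there is a partition of unity such that $f-\sum_l\chi_lf(\tau_l)$ has values in $\delta\varepsilon_nB_n$. This difference lies in $\delta A$, and the sum lies in $A$ by Lemma 1(i). So $|L(f)|\le1+\delta$ for every $\delta>0$, and $L$ is continuous on $C(K)\otimes E$. Let $L_0$ be the continuous extension of $L|_{C(K)\otimes E}$ to $C_c(K,E)$ and $L_1=L-L_0$. $\square$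

So we may look for a functional $L\ne0$ that vanishes on all finite sums: a kind of limit at infinity. Take $K=\mathbb N\cup\{\infty\}$ and a null sequence $X=(x_k)$ in $E$ with $L(X)\neq0$. It cannot be null in any $E_n$: otherwise its finite truncations would converge to $X$ in $C(K,E_n)$, where $L$ is bounded on the unit ball, and $L(X)=0$ would follow. So we need

* a sequence that tends to $0$ in $E$, is bounded in $E_1$, and is null in no $E_n$;
* a limit functional that sees it, is bounded on bounded sets, and is well defined on all of $C(K,E)$.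

## 5. Truncating an inductive system coordinate by coordinate

Suppose we have Banach spaces $G_1,G_2,\dots$ and continuous injective linear maps $T_{n,j}:G_n\to G_j$ for $n\le j$, with $T_{n,n}=\mathrm{id}$ and $T_{m,j}T_{n,m}=T_{n,j}$. Let $E_n$ be the space of all $z=(z_j)_j\in\prod_jG_j$ such that for each $j>n$ there is a (necessarily unique) $g_j\in G_n$ with $z_j=T_{n,j}g_j$, and
$$\|z\|_{E_n}:=\sum_{j\le n}\|z_j\|_{G_j}+\sum_{j>n}\|g_j\|_{G_n}<\infty . \tag{4}$$
In the $j$-th coordinate we see the system $G_1\to G_2\to\cdots$, stopped at $G_j$. For $g\in G_j$ let $\sigma_j(g)$ be the element of $\prod_iG_i$ with $j$-th coordinate $g$ and all others $0$. By (4),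
$$\|\sigma_j(T_{n,j}g)\|_{E_n}=\|g\|_{G_n}\qquad(g\in G_n,\ n\le j). \tag{5}$$

Suppose a vector $e_1\in G_1$ is given, let $e_j=T_{1,j}e_1$, and let $x^{(j)}=\sigma_j(e_j)$. By (5), $(x^{(j)})$ is bounded in $E_1$. When does it tend to $0$ in $E$? If at some stage $m$ we can write $e_m=\sum_iT_{n_i,m}g_i$ (a finite sum, $g_i\in G_{n_i}$, $n_i\le m$), then for all $j\ge m$ we may apply $T_{m,j}$ and $\sigma_j$. For any seminorm $r$ on $E$ with $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$ we get
$$r(x^{(j)})\le\sum_i\rho_{n_i}\|g_i\|_{G_{n_i}}\qquad(j\ge m). \tag{6}$$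
So $x^{(j)}\to0$ as soon as for all $\rho_1,\rho_2,\dots$ and $\eta>0$ such a decomposition exists with right side at most $\eta$.

*First try: shrink the norm.* Let $G_n=\mathbb K$ with norm $|\cdot|/n$, $T_{n,j}=\mathrm{id}$, $e_1=1$. The norms in (4) are $\sum_{j\le n}|z_j|/j+\sum_{j>n}|z_j|/n$. They are all equivalent to the $\ell_1$-norm, so $E=\ell_1$ and the unit vectors $x^{(j)}$ do not tend to $0$. A shrinking rate fixed in advance loses against the constants $\rho_n$, which are chosen afterwards.

*Second try: offer all rates at once.* Let $G_n'=Q_n'\oplus\mathbb K$, $e_j=(0,1)$. Here $Q'_n$ is the space of families $y=(\gamma_{N,p})$ indexed by $(N,p)\in\mathbb N^2$ with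
$$\|y\|_n'=\sum_{N\ge n}|\gamma_{N,p}|+\sum_{N<n}|\gamma_{N,p}|/p<\infty .$$
The transition maps are not inclusions: let $\varphi_n(y)=\sum_{N\ge n}\gamma_{N,p}$ and
$$T_{n,j}(a,s)=\Big(a,\ s+\sum_{n\le i<j}\varphi_i(a)\Big).$$
Let $a$ be the unit vector at $(N,p)$. It collects one copy of $(0,1)$ at each of the first $N$ transitions: $T_{1,N+1}(a,0)=(a,N)$. Hence
$$(0,1)=\tfrac1N\big[T_{1,N+1}(a,0)-(a,0)\big]\quad\text{in }G'_{N+1},$$
where $(a,0)$ has norm $1$ in $G_1'$ and $1/p$ in $G_{N+1}'$. The right side of (6) is $\rho_1/N+\rho_{N+1}/(Np)$. Choose $N$ first, then $p$, to make it small. So $x^{(j)}\to0$, and the first item of our list is achieved.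

For the second item, the natural functional on sequences $(y_k)$ is this: write the $k$-th coordinate of $y_k$ as $T_{n,k}(a_k,s_k)$ and take $\lim_{k\to\mathcal U}s_k$. It gives $1$ on $(x^{(k)})$. But the pair $(a_k,s_k)$ depends on the step $n$ used: passing to $n+1$ replaces $s_k$ by $s_k+\varphi_n(a_k)$. So we need $\varphi_n(a_k)\to0$, and here the attempt fails. Let $a_k$ be the unit vector at $(1,k)$ and $y_k=\sigma_k(T_{1,k}(a_k,0))=\sigma_k(a_k,1)$ for $k\ge2$. Then
$$y_k=x^{(k)}+\sigma_k(T_{2,k}(a_k,0)),$$
and the last term has $E_2$-norm $1/k$. So $(y_k)$ is a null sequence in $E$, bounded in $E_1$. Computed with $n=1$, the limit of the $s_k$ is $0$; computed with $n=2$, it is $1$. The functional is not well defined.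

The reason is that $a_k$ becomes small at the fixed level $2$, at a rate $1/k$ as good as we like. We still need $a$ to become negligible in the end, since otherwise $x^{(j)}\not\to0$. The way out is to let it become negligible in two portions. Split $a=b+c$ after level $N$: the portion $b$ has norm $1/p$ from level $N+1$ on, as before, but $c$ keeps norm $1$ until level $N+p$, where its norm drops to $1/q$ with a new free parameter $q$. Along a sequence $a_k$ with bounded $p$, the $b$-portion stays visible; along a sequence with $p\to\infty$, the $c$-portion stays visible at any given level. This is what we now carry out.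

## 6. The spaces $Q_n$ and the functionals $\varphi_n$

Let $I=\mathbb N^3$ and write $\iota=(N,p,q)=(N_\iota,p_\iota,q_\iota)\in I$.

**Definition.** $Q_n$ is the space of all scalar families $y=(\beta_\iota,\gamma_\iota)_{\iota\in I}$ such that $\beta_\iota=\gamma_\iota$ whenever $N_\iota\ge n$, and $\|y\|_n:=\sum_\iota|(\beta_\iota,\gamma_\iota)|_{n,\iota}<\infty$, where
$$|(\beta,\gamma)|_{n,\iota}=\begin{cases}|\gamma|\;(=|\beta|) & n\le N,\\ |\beta|/p+|\gamma| & N<n<N+p,\\ |\beta|/p+|\gamma|/q& n\ge N+p.\end{cases}\tag{7}$$

Let $a_\iota,b_\iota,c_\iota$ be the families supported at $\iota$ with value $(1,1)$, $(1,0)$, $(0,1)$ there, so $a_\iota=b_\iota+c_\iota$.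

**Example.** For $\iota=(2,3,q)$: at levels $n=1,2$ only multiples of $a_\iota$ are allowed in this block, and $\|a_\iota\|_n=1$. At $n=3,4$ we have $\|b_\iota\|_n=\frac13$, $\|c_\iota\|_n=1$. At $n\ge5$, $\|b_\iota\|_n=\frac13$, $\|c_\iota\|_n=\frac1q$.

$Q_n$ is an $\ell_1$-sum of normed spaces of dimension at most $2$, hence a Banach space. Next,
$$Q_n\subset Q_{n+1},\qquad\|y\|_{n+1}\le2\|y\|_n\quad(y\in Q_n). \tag{8}$$
The inclusion of the constraints is clear, and the estimate is checked in each block. If $n<N$, the block norm is unchanged. If $n=N$, then $\beta=\gamma$ and the norm is multiplied by $1+1/p\le2$ when $p\ge2$, and by $1+1/q\le2$ when $p=1$ (then $n+1=N+p$). If $n>N$, the norm does not increase. Let $Q=\bigcup_nQ_n$ carry the inductive limit topology, and put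
$$\varphi_n(y)=\sum_{N_\iota\ge n}\gamma_\iota\quad(y\in Q_n),\qquad|\varphi_n(y)|\le\|y\|_n. \tag{9}$$
The estimate holds because blocks with $N_\iota\ge n$ have $n$-norm $|\gamma_\iota|$.

The next lemma is exactly the property that failed in the second try.

**Lemma 2.** Let $n$ be fixed, $y^{(k)}=(\beta^{(k)}_\iota,\gamma^{(k)}_\iota)_\iota\in Q_n$ for all $k$, and $y^{(k)}\to0$ in $Q$. Then $\sum_{N_\iota\ge n}|\gamma^{(k)}_\iota|\to0$. In particular $\varphi_n(y^{(k)})\to0$.

*Proof.* **Step 1: blocks with bounded $p$.** We show that they contribute nothing in the limit, using the $\beta$'s. For $P\in\mathbb N$ let $r_P(y)=\sum_{p_\iota\le P}|\beta_\iota|$. On $Q_m$, a block with $p\le P$ satisfies $|\beta|=|(\beta,\gamma)|_{m,\iota}$ if $m\le N$ and $|\beta|\le p\,|(\beta,\gamma)|_{m,\iota}$ if $m>N$. So $r_P\le P\|\cdot\|_m$ on every $Q_m$, and $r_P$ is continuous on $Q$. Hence $r_P(y^{(k)})\to0$. Since $\beta^{(k)}_\iota=\gamma^{(k)}_\iota$ for $N_\iota\ge n$, we get for each $P$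
$$\sum_{N_\iota\ge n,\ p_\iota\le P}|\gamma^{(k)}_\iota|\to0\qquad(k\to\infty). \tag{10}$$

**Step 2: a contradiction from blocks with large $p$.** Here we use the $\gamma$'s. Suppose the lemma fails. Then for some $\delta>0$ the sum $\sum_{N_\iota\ge n}|\gamma_\iota^{(k)}|$ is at least $2\delta$ for infinitely many $k$. By (10) we can choose $k_1<k_2<\cdots$ among these with $\sum_{N_\iota\ge n,\,p_\iota\le l}|\gamma^{(k_l)}_\iota|\le\delta/2$. Then the sum over $N_\iota\ge n$, $p_\iota>l$ is at least $3\delta/2$, and there are finite sets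
$$F_l\subset\{\iota:N_\iota\ge n,\ p_\iota>l\}\quad\text{with}\quad\sum_{\iota\in F_l}|\gamma^{(k_l)}_\iota|\ge\delta .$$
Put $F=\bigcup_lF_l$ and $r(y)=\sum_{\iota\in F}|\gamma_\iota|$.

**Step 3: $r$ is continuous on $Q$.** This finishes the proof, since $r(y^{(k_l)})\ge\delta$ for all $l$ contradicts $y^{(k)}\to0$. Fix $m$. If $\iota\in F_l$ and $N_\iota+p_\iota\le m$, then $l<p_\iota\le m$. So only finitely many of the finite sets $F_l$ contain such $\iota$, and $\{\iota\in F:N_\iota+p_\iota\le m\}$ is finite. By (7), on $Q_m$ we have $|\gamma_\iota|\le|(\beta_\iota,\gamma_\iota)|_{m,\iota}$ if $m<N_\iota+p_\iota$, and $|\gamma_\iota|\le q_\iota|(\beta_\iota,\gamma_\iota)|_{m,\iota}$ otherwise. Hence $r\le C_m\|\cdot\|_m$ on $Q_m$ with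
$$C_m=\max\big(\{1\}\cup\{q_\iota:\iota\in F,\ N_\iota+p_\iota\le m\}\big)<\infty. \qquad\square$$

## 7. The space $E$: closed unit balls, regularity, and a null sequence

Let $G_n=Q_n\oplus\mathbb K$ with $\|(a,s)\|=\|a\|_n+|s|$, and for $n\le j$
$$T_{n,j}:G_n\to G_j,\qquad T_{n,j}(a,s)=\Big(a,\;s+\sum_{n\le i<j}\varphi_i(a)\Big). \tag{11}$$
This makes sense since $a\in Q_n\subset Q_i$ for $i\ge n$. The maps are linear and continuous. They are injective: the first component gives $a$, then the second gives $s$. Splitting the sum over $n\le i<j$ at $m$ gives $T_{m,j}T_{n,m}=T_{n,j}$. By (8) and (9), $\|T_{n,n+1}(a,s)\|\le2\|a\|_n+|s|+\|a\|_n$, so $\|T_{n,n+1}\|\le3$.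

Let $E_n$ be defined from these by (4), $B_n$ its closed unit ball, and $E=\operatorname{ind}_nE_n$. Each $E_n$ is isometric to the $\ell_1$-sum of $G_1,\dots,G_n,G_n,G_n,\dots$, so it is a Banach space. If $z\in E_n$, then $z_{n+1}=T_{n,n+1}g_{n+1}$ has norm at most $3\|g_{n+1}\|$, and for $j>n+1$ we have $z_j=T_{n+1,j}(T_{n,n+1}g_j)$. Therefore
$$E_n\subset E_{n+1},\qquad\|\cdot\|_{E_{n+1}}\le3\|\cdot\|_{E_n}\ \text{ on }E_n. \tag{12}$$
The coordinate map $E\to G_j$ is continuous: on $E_n$ its norm is at most $1$ if $j\le n$ and at most $\|T_{n,j}\|$ if $j>n$. The coordinate maps separate points, so $E$ is Hausdorff, i.e. an (LB)-space.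

The next two lemmas are there to control bounded sets.

**Lemma 3.** $B_n$ is closed in $E$.

*Proof.* **Step 1: one coordinate.** We prove a claim about limits in a single $G_j$.

*Claim.* Let $j>n$, $g^k=(a^k,s^k)\in G_n$, $\sup_k\|g^k\|<\infty$, and $T_{n,j}g^k\to(a,t)$ in $G_j$. Then $(a,t)=T_{n,j}g$ for some $g\in G_n$ with $\|g\|\le\liminf_k\|g^k\|$.

We have $a^k\to a$ in $Q_j$, hence coordinatewise. So $a$ satisfies $\beta_\iota=\gamma_\iota$ for $N_\iota\ge n$, and Fatou's lemma for sums gives $\|a\|_n\le\liminf_k\|a^k\|_n<\infty$. Thus $a\in Q_n$. Next we need $\varphi_i(a^k)\to\varphi_i(a)$, although we only know convergence in the norm of $Q_j$. For this we show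
$$\sum_{N_\iota\ge n}|\gamma_\iota|\le j\,\|y\|_j\qquad(y\in Q_n). \tag{13}$$
In a block with $N\ge n$ we have $\beta=\gamma$. Its $j$-norm is $|\gamma|$ if $j\le N$; it is at least $|\gamma|$ if $N<j<N+p$; and it is at least $|\beta|/p=|\gamma|/p\ge|\gamma|/j$ if $N+p\le j$. This proves (13). Apply it to $a^k-a\in Q_n$: for $n\le i<j$,
$$|\varphi_i(a^k)-\varphi_i(a)|\le j\|a^k-a\|_j\to0 .$$
Since $s^k+\sum_{n\le i<j}\varphi_i(a^k)\to t$, it follows that $s^k\to s:=t-\sum_{n\le i<j}\varphi_i(a)$. Then $g=(a,s)$ satisfies $T_{n,j}g=(a,t)$ and $\|g\|=\|a\|_n+|s|\le\liminf_k\|g^k\|$. The claim is proved.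

**Step 2: all coordinates.** Now let $y\in\overline{B_n}$ (closure in $E$) and $J>n$. The map $E\to\prod_{j\le J}G_j$ is continuous and its range space is metrizable. So there are $y^k\in B_n$ with $y^k_j\to y_j$ in $G_j$ for all $j\le J$. For $j>n$ write $y^k_j=T_{n,j}g^k_j$; then $\|g_j^k\|\le1$. By the claim, $y_j=T_{n,j}g_j$ with $g_j\in G_n$ for $n<j\le J$, and since a sum of lower limits is at most the lower limit of the sum,
$$\sum_{j\le n}\|y_j\|+\sum_{n<j\le J}\|g_j\|\le\liminf_k\|y^k\|_{E_n}\le1 .$$
The $g_j$ do not depend on $J$, because $T_{n,j}$ is injective. Letting $J\to\infty$ gives $y\in B_n$. $\square$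

**Lemma 4.** $E$ is regular: every bounded set in $E$ is contained in $CB_n$ for some $C,n$.

*Proof.* The plan is to assemble one continuous seminorm that is unbounded on any set violating the statement. Put $D_n=3^nB_n$. These sets are absolutely convex, closed by Lemma 3, and increasing by (12). Suppose $A$ is bounded and $A\not\subset kD_k$ for every $k$. Pick $x_k\in A\setminus kD_k$. Since $kD_k$ is closed and absolutely convex, the Hahn–Banach theorem gives $f_k\in E'$ with $|f_k|\le1$ on $D_k$ and $|f_k(x_k)|>k$. Let $r=\sup_k|f_k|$. On $D_m$ we have $|f_k|\le1$ for all $k\ge m$, because $D_m\subset D_k$; each of the finitely many remaining $f_k$, $k<m$, is continuous on $E_m$, so it is bounded on $D_m$. Hence $r$ is a finite seminorm, bounded on every $D_m$, and so it is continuous. But $r(x_k)>k$ and $x_k\in A$, which contradicts boundedness of $A$. So $A\subset kD_k=k3^kB_k$ for some $k$. $\square$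

Now the null sequence. Let $x^{(j)}=\sigma_j\big((0,1)\big)$: the $j$-th coordinate is $(0,1)\in G_j$ and all others are $0$. Since $(0,1)=T_{1,j}(0,1)$, (5) gives $\|x^{(j)}\|_{E_1}=1$, so $x^{(j)}\in B_1$.

**Lemma 5.** $x^{(j)}\to0$ in $E$.

*Proof.* We need a decomposition that makes (6) small, and there are three parameters to choose, one after another. Let $r$ be a continuous seminorm with $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$, and let $\eta>0$. Choose successively $N$, then $p$, then $q$ with
$$\rho_1/N\le\eta,\qquad\rho_{N+1}/(Np)\le\eta,\qquad\rho_{N+p}/(Nq)\le\eta .$$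
Let $\iota=(N,p,q)$. Then $a_\iota\in Q_1$ with $\|a_\iota\|_1=1$; $b_\iota\in Q_{N+1}$ with $\|b_\iota\|_{N+1}=1/p$ (also when $p=1$); and $c_\iota\in Q_{N+p}$ with $\|c_\iota\|_{N+p}=1/q$. Moreover $\varphi_i(a_\iota)=1$ for $i\le N$, and for $i>N$ the functional $\varphi_i$ vanishes on the block $\iota$. So in $G_{N+p}$, by (11),
$$T_{1,N+p}(a_\iota,0)=(a_\iota,N),\qquad T_{N+1,N+p}(b_\iota,0)=(b_\iota,0),$$
and since $a_\iota=b_\iota+c_\iota$,
$$(0,1)=\tfrac1N\big[T_{1,N+p}(a_\iota,0)-T_{N+1,N+p}(b_\iota,0)-(c_\iota,0)\big]. \tag{14}$$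
Let $j\ge N+p$. Apply $T_{N+p,j}$, which fixes $(0,1)$, and then $\sigma_j$. By (5), $x^{(j)}$ is a sum of three elements: one of $E_1$ with norm $\frac1N$, one of $E_{N+1}$ with norm $\frac1{Np}$, and one of $E_{N+p}$ with norm $\frac1{Nq}$. Hence
$$r(x^{(j)})\le\rho_1/N+\rho_{N+1}/(Np)+\rho_{N+p}/(Nq)\le3\eta\qquad\text{for all }j\ge N+p. \qquad\square$$

Finally, to use Lemma 2 we must know that the first components along a compact set tend to $0$ in $Q$. For $y\in E$ let $\theta_k(y)\in Q_k\subset Q$ be the first component of $y_k\in G_k=Q_k\oplus\mathbb K$.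

**Lemma 6.** For every compact $M\subset E$ and every continuous seminorm $r$ on $Q$, $\sup_{y\in M}r(\theta_k(y))\to0$ as $k\to\infty$.

*Proof.* **Step 1: equicontinuity.** We show that $\tilde r:=\sup_kr\circ\theta_k$ is a continuous seminorm on $E$. Let $y\in B_n$. If $k>n$, then $y_k=T_{n,k}g_k$, and $T_{n,k}$ preserves first components, so $\theta_k(y)\in Q_n$ and $\|\theta_k(y)\|_n\le\|g_k\|_{G_n}\le1$. If $k\le n$, then by (8) $\|\theta_k(y)\|_n\le2^n\|\theta_k(y)\|_k\le2^n$. If $r\le C_n\|\cdot\|_n$ on $Q_n$, this gives $\tilde r\le2^nC_n\|\cdot\|_{E_n}$ on $E_n$.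

**Step 2: pointwise convergence.** For fixed $y\in E_n$ and $k>n$ we have $\|\theta_k(y)\|_n\le\|g_k\|_{G_n}\to0$, because the series in (4) converges. So $r(\theta_k(y))\to0$.

**Step 3: uniformity on $M$.** Given $\eta>0$, cover $M$ by finitely many sets $y_l+\{\tilde r<\eta\}$. Then $\sup_Mr\circ\theta_k\le\max_lr(\theta_k(y_l))+\eta$, so $\limsup_k\sup_Mr\circ\theta_k\le\eta$. $\square$

## 8. A bounded discontinuous functional on $C_c(K,E)$: proof of Theorem 1

Let $E$ be the space of Section 7; it is a regular (LB)-space by Lemma 4. Let $K$ be an infinite compact space.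

**Step 1: room in $K$.** We need points $t_k\in K$ that can be separated from each other by bump functions. We claim that there are pairwise disjoint nonempty open sets $O_1,O_2,\dots$ in $K$. In an infinite open set $S\subset K$ take two distinct points with open neighbourhoods $O,O'\subset S$ whose closures are disjoint. Then $S=(S\setminus\overline O)\cup(S\setminus\overline{O'})$, so one of these two open sets is infinite, say $S\setminus\overline O$. Keep $O$ and continue inside $S\setminus\overline O$. Starting with $S=K$ we get the sequence. Pick $t_k\in O_k$ and, by Urysohn's lemma, continuous $\psi_k:K\to[0,1]$ with $\psi_k(t_k)=1$ and $\psi_k=0$ off $O_k$.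

**Step 2: definition of $U$.** We define the limit functional. Let $f\in C(K,E)$. As $f(K)$ is compact, it is bounded, so $f(K)\subset CB_n$ for some $C,n$ by Lemma 4. For $k>n$ the $k$-th coordinate of $f(t_k)$ is $T_{n,k}(a_k,s_k)$ with $(a_k,s_k)\in G_n$ and $\|a_k\|_n+|s_k|\le C$. Put
$$U(f)=\lim_{k\to\mathcal U}s_k. \tag{15}$$

**Step 3: $U(f)$ does not depend on $n$** (and clearly not on $C$). This is where the second try broke down. By (12), $f(K)\subset3CB_{n+1}$, so $n+1$ is also admissible. For $k>n+1$ the $k$-th coordinate of $f(t_k)$ is $T_{n+1,k}\big(T_{n,n+1}(a_k,s_k)\big)$, so $(a_k,s_k)$ is replaced by $T_{n,n+1}(a_k,s_k)=(a_k,s_k+\varphi_n(a_k))$. Now $a_k=\theta_k(f(t_k))$ and $f(K)$ is compact. Lemma 6 gives $r(a_k)\to0$ for every continuous seminorm $r$ on $Q$, i.e. $a_k\to0$ in $Q$. All $a_k$ with $k>n$ lie in the one space $Q_n$, so Lemma 2 yields $\varphi_n(a_k)\to0$. Thus the limit (15) is the same for $n$ and $n+1$, and by induction for all admissible $n$.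

**Step 4: $U$ is linear and bounded on bounded sets.** Linearity follows by using a common $n$ for two functions. Also $|U(f)|\le C$ whenever $f(K)\subset CB_n$. If $A\subset C_c(K,E)$ is bounded, then $\bigcup_{f\in A}f(K)$ is bounded in $E$. By Lemma 4 it lies in some $CB_n$, and so $|U|\le C$ on $A$.

**Step 5: $U$ is not continuous.** We exhibit $f_m\to f$ with $U(f_m)=0$ and $U(f)=1$. Let
$$f_m=\sum_{k\le m}\psi_kx^{(k)},\qquad f=\sum_{k=1}^\infty\psi_kx^{(k)};$$
at each point of $K$ at most one summand is nonzero. For a continuous seminorm $r$ on $E$, Lemma 5 gives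
$$\sup_Kr(f-f_m)\le\sup_{k>m}r(x^{(k)})\to0 .$$
So $f$ is a uniform limit of continuous functions, hence $f\in C(K,E)$, and $f_m\to f$ in $C_c(K,E)$. Both $f(K)$ and $f_m(K)$ lie in $B_1$, so we may compute with $n=1$. Since $f_m(t_k)=0$ for $k>m$, we get $U(f_m)=0$. For $k>1$ the $k$-th coordinate of $f(t_k)=x^{(k)}$ is $(0,1)=T_{1,k}(0,1)$, so $s_k=1$ and $U(f)=1$.

By (2), $C_c(K,E)$ is not bornological. $\blacksquare$

The functional fits the Remark in Section 4: $U$ vanishes on $C(K)\otimes E$. Indeed for $\chi\in C(K)$ and $y\in E_n$ with $y_k=T_{n,k}g_k$, the pair for $f=\chi y$ is $\chi(t_k)g_k$, and $\|g_k\|_{G_n}\to0$.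

**Proof of Theorem 2(a).** If $K$ is finite, $C_c(K,E)\cong E^{|K|}$ is bornological for every (LB)-space $E$, as shown in Section 3. If $K$ is infinite, Theorem 1 provides an (LB)-space $E$ with $C_c(K,E)$ not bornological. Part (b) was proved in Section 4. $\blacksquare$

## 9. The kernel of $U$ on null sequences: proof of Theorem 3

Take $E$ as in Section 7 and $K=\mathbb N\cup\{\infty\}$, with $t_k=k$ and $O_k=\{k\}$. Let $c_0(E)=\{f\in C(K,E):f(\infty)=0\}$, the space of null sequences $Y=(y_k)$ in $E$ with the uniform topology, and let $u=U|_{c_0(E)}$. By Lemma 5, $X=(x^{(k)})_k\in c_0(E)$, and $u(X)=1$ as in Step 5 of Section 8. The idea is to give $\ker u$ an (LB)-topology in which the truncations of $X$ still form a Cauchy sequence; the limit they would need is $X$, which is missing.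

**Step 1: the (LB)-space $H$.** Let
$$Z_n=\{Y\in c_0(E):\text{all }y_k\in E_n,\ \|Y\|:=\sup_k\|y_k\|_{E_n}<\infty\}.$$
This is a Banach space: a limit in $\ell_\infty(E_n)$ of sequences from $Z_n$ is a uniform limit in $E$ of null sequences, hence null in $E$. By Step 4 of Section 8, $|u|\le\|\cdot\|$ on $Z_n$, so $H_n=Z_n\cap\ker u$ is closed in $Z_n$ and therefore a Banach space. By (12), $H_n\subset H_{n+1}$ continuously. Let $H=\operatorname{ind}_nH_n$. If $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$, then $\sup_kr(y_k)\le\rho_n\|Y\|$ on $H_n$, so the inclusion $H\to c_0(E)$ is continuous. Since $c_0(E)$ is Hausdorff, so is $H$, and $H$ is an (LB)-space.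

**Step 2: $H$ is regular.** A bounded set in $H$ is bounded in $c_0(E)$, so the set of all entries of its elements is bounded in $E$. By Lemma 4 all these entries lie in a single $CB_n$. Hence the set is contained in $H_n$ and bounded there by $C$.

**Step 3: the truncations of $X$ form a Cauchy sequence in $H$.** Let $X^{(m)}=(x^{(1)},\dots,x^{(m)},0,0,\dots)$. By (15), $u$ vanishes on finitely supported sequences whose entries lie in one $E_n$, so $X^{(m)}\in H_1\subset H$. Let $W$ be an absolutely convex $0$-neighbourhood in $H$; it contains the closed $\varepsilon_n$-ball of $H_n$ for some $\varepsilon_n>0$, for each $n$. Let $V$ be the absolutely convex hull of $\bigcup_n2^{-n}\varepsilon_nB_n$, a $0$-neighbourhood in $E$. By Lemma 5 there is $m_0$ with $x^{(j)}\in V$ for $j>m_0$. Let $m'>m\ge m_0$. By (1), for $m<k\le m'$ write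
$$x^{(k)}=\sum_{n\le M}2^{-n}\varepsilon_n\lambda_{k,n}b_{k,n},\qquad b_{k,n}\in B_n,\quad\sum_n|\lambda_{k,n}|\le1,$$
with a common $M$. Then
$$X^{(m')}-X^{(m)}=\sum_{n\le M}2^{-n}Y_n,$$
where $Y_n$ has $k$-th entry $\varepsilon_n\lambda_{k,n}b_{k,n}$ for $m<k\le m'$ and $0$ otherwise. As $Y_n$ is finitely supported, $u(Y_n)=0$. Its entries have $E_n$-norm at most $\varepsilon_n$, so $Y_n$ lies in the $\varepsilon_n$-ball of $H_n$, and $Y_n\in W$. By absolute convexity $X^{(m')}-X^{(m)}\in W$. Thus $(X^{(m)})$ is Cauchy in $H$.

**Step 4: the sequence has no limit in $H$.** If $(X^{(m)})$ converged in $H$, it would converge to the same limit in $c_0(E)$, hence coordinatewise, so the limit would be $X$. But $u(X)=1$ and $H\subset\ker u$, so $X\notin H$. This is a contradiction, and $H$ is a regular (LB)-space which is not sequentially complete. $\blacksquare$
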